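# Sampled Hilbert transforms that diverge strongly

## Four samples of a sine wave

Let $\mathbb T$ be the real line modulo $2\pi$. The Hilbert transform $H$, defined precisely below, turns sines into cosines: $H\sin(jt)=\cos(jt)$ and $H\cos(jt)=-\sin(jt)$ for $j\ge1$, and $H1=0$. Suppose that we know a function only at the four points $0,\frac\pi2,\pi,\frac{3\pi}2$ and must guess its Hilbert transform.

The function $\sin t$ has the samples $0,1,0,-1$. So has $-\sin 3t$, since $\sin\frac{3\pi}2=-1$ and $\sin\frac{9\pi}2=1$. The two transforms are $\cos t$ and $-\cos 3t$, whose values at $t=0$ are $1$ and $-1$. A procedure that sees only the four samples returns one number at $t=0$ for both functions, so it misses one of the two values by at least $1$.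

More sample points help for any fixed smooth function. But the possible error is not limited to sizes like $1$. Consider
$$\sin t+\tfrac12\sin 2t+\tfrac13\sin 3t+\tfrac14\sin 4t .$$
Its transform at $0$ is $1+\frac12+\frac13+\frac14=\frac{25}{12}$. With $M$ terms instead of four, the transform at $0$ is the harmonic sum $\sum_{j\le M}\frac1j\ge\log M$, while the function itself stays below $1+\pi$ in absolute value for every $M$ (proved below). We shall also see that any finite set of samples of such a function can be reproduced by another smooth function, small together with its transform. A sample-based procedure cannot tell the two apart.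

Now use finer and finer sample sets, one procedure $H_N$ for each $N$. Is there a single function for which $\|H_N f\|_\infty$ is large for certain $N$? More demanding: is there a single function for which it tends to infinity as $N\to\infty$, with no good subsequence at all? The second question is the subject of these notes.

## The space $B$, sampling operators, and two kinds of divergence

For $f\in L^1(\mathbb T)$ put
$$(Hf)(t)=\lim_{\epsilon\to0}\frac1{2\pi}\int_{\epsilon\le|\tau|\le\pi}\frac{f(t+\tau)}{\tan(\tau/2)}\,d\tau ,$$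
where the limit exists for almost all $t$. Functions are complex valued; everything below works verbatim for real scalars, with one small change in the last section that is noted there. Write $C=C(\mathbb T)$, $\hat f(\nu)=\frac1{2\pi}\int f(t)e^{-i\nu t}\,dt$ and $\mathbb N=\{1,2,\dots\}$. We use the standard fact (Zygmund, *Trigonometric Series*) that for $f\in L^2$
$$\widehat{Hf}(\nu)=i\,\mathrm{sgn}(\nu)\,\hat f(\nu). \tag{1}$$
In particular $H$ is bounded on $L^2$, and the formulas for sines and cosines follow. We say that $Hf$ is continuous if it agrees almost everywhere with a continuous function.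

**Definition (the space $B$).** $B=\{f\in C: Hf\in C\}$, with norm $\|f\|_B=\max\{\|f\|_\infty,\|Hf\|_\infty\}$.

For instance, $\|e^{i\nu t}\|_B=1$ for every integer $\nu$. If $f\in C^\infty(\mathbb T)$, then $\hat f$ decays faster than any power, so $\sum i\,\mathrm{sgn}(\nu)\hat f(\nu)e^{i\nu t}$ converges uniformly and $f\in B$. A continuous function outside $B$ appears after the sine-sum bound (7).

The space $B$ is complete. If $(f_n)$ is Cauchy in $B$, then $f_n\to f$ and $Hf_n\to h$ uniformly for some $f,h\in C$. Since $H$ is bounded on $L^2$, also $Hf_n\to Hf$ in $L^2$, so $Hf=h$ almost everywhere, and $f_n\to f$ in $B$.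

The Fejér means of $f\in L^1$ are
$$\sigma_mf(x)=\sum_{|j|\le m}\Big(1-\frac{|j|}{m+1}\Big)\hat f(j)e^{ijx}=\frac1{2\pi}\int_{-\pi}^{\pi} f(x-t)F_m(t)\,dt,\qquad F_m(t)=\frac1{m+1}\Big(\frac{\sin((m+1)t/2)}{\sin(t/2)}\Big)^2 .$$
Since $F_m\ge0$ has mean $1$, we have $\|\sigma_mf\|_\infty\le\|f\|_\infty$ for bounded $f$, and $\sigma_mf\to f$ uniformly for $f\in C$. By (1), $H\sigma_mf=\sigma_mHf$ for $f\in B$. Applying both facts to $f$ and to $Hf$ gives
$$\|\sigma_mf\|_B\le\|f\|_B,\qquad \sigma_mf\to f\ \text{ in }B\qquad(f\in B). \tag{2}$$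
Hence trigonometric polynomials, and so $C^\infty$, are dense in $B$.

**Definition (the three properties).** Let $\mathcal L(B)$ be the set of bounded linear operators on $B$. For a sequence $\{H_N\}_{N\in\mathbb N}\subset\mathcal L(B)$ consider the following.

(A) For every $N$ there is a finite set $\Lambda_N\subset\mathbb T$ such that for all $f,g\in B$: if $f=g$ on $\Lambda_N$, then $H_Nf=H_Ng$.

(B) $\lim_{N\to\infty}\|H_Nf-Hf\|_\infty=0$ for all $f\in C^\infty(\mathbb T)$.

(C) There is $\{A_N\}\subset\mathcal L(B)$ with $\lim_{N\to\infty}\|A_Nf-f\|_\infty=0$ for all $f\in B$, and $H_Nf=HA_Nf$ for all $f\in B$ and all $N$.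

So one first rebuilds $f$ approximately from samples, with uniform convergence, and then transforms the approximation.

**Example.** Let $t_j=2\pi j/n$ for $0\le j<n$ and
$$\varphi_j(t)=\frac1n\sum_{|l|<n}\Big(1-\frac{|l|}n\Big)e^{il(t-t_j)}=\frac1nF_{n-1}(t-t_j),\qquad D_nf=\sum_{j=0}^{n-1}f(t_j)\varphi_j .$$
Since $\sum_je^{-ilt_j}$ equals $n$ if $n\mid l$ and $0$ otherwise, $\varphi_j\ge0$ and $\sum_j\varphi_j=1$. So $\|D_nf\|_\infty\le\max_j|f(t_j)|$. The same orthogonality gives
$$D_ne^{i\nu t}=\sum_{|l|<n,\ l\equiv\nu\,(\mathrm{mod}\ n)}\Big(1-\frac{|l|}n\Big)e^{ilt}.$$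
For $|\nu|<n$ this sum contains $l=\nu$ and, if $\nu\ne0$, also $l=\nu-n\,\mathrm{sgn}\,\nu$, so
$$D_ne^{i\nu t}=\Big(1-\frac{|\nu|}n\Big)e^{i\nu t}+\frac{|\nu|}n\,e^{i(\nu-n\,\mathrm{sgn}\,\nu)t}\qquad(|\nu|<n). \tag{3}$$
With $n=4$ this gives $D_4\sin t=\frac34\sin t-\frac14\sin3t$, so $HD_4\sin t$ equals $\frac12$ at $t=0$. The opening example says that $D_4(-\sin3t)$ is the same function, and indeed the two true values $1,-1$ are both missed. For all $\nu$,
$$\|D_ne^{i\nu t}-e^{i\nu t}\|_B\le\frac{2|\nu|}n . \tag{4}$$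
If $|\nu|<n$, the difference is $\frac{|\nu|}n\big(e^{i(\nu-n\,\mathrm{sgn}\,\nu)t}-e^{i\nu t}\big)$, and each exponential has $B$-norm $1$. If $|\nu|\ge n$, then $D_ne^{i\nu t}=D_ne^{i\nu't}$ with $\nu'\equiv\nu$ and $0\le\nu'<n$; by (3) this is a convex combination of exponentials, so it has $B$-norm at most $1$, and the difference has norm at most $2\le2|\nu|/n$.

Put $A_N=D_N$ and $H_N=HD_N$. Both are in $\mathcal L(B)$, because they depend continuously on finitely many samples and take values in a fixed finite-dimensional space of trigonometric polynomials. Property (A) is clear. If $f\in C^\infty$, then $f=\sum\hat f(\nu)e^{i\nu t}$ converges absolutely in $B$, so (4) gives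
$$\|D_nf-f\|_B\le\frac2n\sum_\nu|\nu||\hat f(\nu)|\to0 , \tag{5}$$
which yields (B). For $f\in C$ and a trigonometric polynomial $P$ we have $\|D_nf-f\|_\infty\le2\|f-P\|_\infty+\|D_nP-P\|_\infty$, which yields (C).

**Two kinds of divergence.** It is known that every sequence with (A), (B), (C) diverges weakly: there is a residual set $D_w\subset B$ (one that contains a countable intersection of dense open sets) with $\limsup_N\|H_Nf\|_\infty=\infty$ for $f\in D_w$. Weak divergence permits good subsequences, as the numbers $0,1,0,2,0,3,\dots$ show. Strong divergence asks for a true limit. Put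
$$D_s=\{f\in B:\ \lim_{N\to\infty}\|H_Nf\|_\infty=\infty\}.$$
The conjecture that we discuss says that $D_s\ne\emptyset$. It is true.

**Theorem 1.** If $\{H_N\}\subset\mathcal L(B)$ has properties (A), (B), (C), then there is $f_*\in B$ with $\lim_{N\to\infty}\|H_Nf_*\|_\infty=\infty$.

**Theorem 2 (size of $D_s$).** Under (A), (B), (C):

(a) $D_s\cup\{0\}$ contains an infinite-dimensional linear subspace that is dense in $B$.

(b) $D_s$ is meager. In fact $\liminf_N\|H_Nf-Hf\|_\infty=0$ for all $f$ in a residual subset of $B$.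

Two further theorems, on larger sampling sets and on the boundedness hidden in (C), come after these are proved.

## Harmonic sums and the conjugate Fejér kernel

**Sine sums.** We use, for $0<|t|\le\pi$ and $p\le q$,
$$\Big|\sum_{j=p}^q\sin jt\Big|=\frac{|\cos((p-\frac12)t)-\cos((q+\frac12)t)|}{2|\sin(t/2)|}\le\frac1{|\sin(t/2)|}\le\frac\pi{|t|}. \tag{6}$$
Put $\kappa=1+\pi$. Then for all $n$ and $t$
$$\Big|\sum_{j=1}^n\frac{\sin jt}j\Big|\le\kappa . \tag{7}$$
By oddness, and since the sum vanishes at $0$ and $\pi$, let $0<t<\pi$. The terms with $j\le1/t$ have absolute value at most $t$ each, so they contribute at most $1$. The remaining terms start at an index $p>1/t$. By Abel summation with the decreasing weights $1/j$ and by (6), their sum is at most $\frac1p\cdot\frac\pi t\le\pi$.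

**Example (a continuous function outside $B$).** Let $f=\sum_{j\ge2}\frac{\sin jt}{j\log j}$. By (7), $\big|\sum_{j=p}^r\frac{\sin jt}j\big|\le2\kappa$ for all $p\le r$, so Abel summation with the weights $1/\log j$ gives $\big|\sum_{j=p}^q\frac{\sin jt}{j\log j}\big|\le\frac{2\kappa}{\log p}$. Thus the series converges uniformly and $f\in C$. If $Hf$ were continuous, then $|\sigma_m(Hf)(0)|\le\|Hf\|_\infty$ for all $m$. But by (1) this value is $\sum_{2\le j\le m}\big(1-\frac j{m+1}\big)\frac1{j\log j}\ge\frac12\sum_{2\le j\le m/2}\frac1{j\log j}\to\infty$. So $f\notin B$.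

**The conjugate kernel.** Let $\tilde F_m(t)=2\sum_{j=1}^m\big(1-\frac j{m+1}\big)\sin jt$. Writing $2\sin jt=\frac1i(e^{ijt}-e^{-ijt})$ gives $\tilde F_m(t)=\sum_{0<|j|\le m}i\,\mathrm{sgn}(j)\big(1-\frac{|j|}{m+1}\big)e^{-ijt}$. Since $\frac1{2\pi}\int w(x+t)e^{-ijt}\,dt=\hat w(j)e^{ijx}$, we get for $w\in L^1$
$$H\sigma_mw(x)=\frac1{2\pi}\int_{-\pi}^\pi w(x+t)\tilde F_m(t)\,dt, \tag{8}$$
and by (1) the left side is $\sigma_m(Hw)(x)$ when $w,Hw\in C$.

First, $|\tilde F_m|\le2\sum_{j=1}^m\big(1-\frac j{m+1}\big)=m$. Second, comparing coefficients of $\sin jt$ shows $\tilde F_m=\frac2{m+1}\sum_{n=1}^m\sum_{j=1}^n\sin jt$, so (6) gives $|\tilde F_m(t)|\le2\pi/|t|$ on $[-\pi,\pi]$. Using the first bound for $|t|\le\frac1m$ and the second elsewhere,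
$$\frac1{2\pi}\int_{-\pi}^{\pi}|\tilde F_m|\le\frac1\pi\Big(\int_0^{1/m}m\,dt+\int_{1/m}^\pi\frac{2\pi}t\,dt\Big)=\frac1\pi+2\log\pi+2\log m\le4\log m\qquad(m\ge4).$$
The last step holds because $\frac1\pi+2\log\pi<2.61$ and $2\log4>2.77$. With (8) this yields
$$\|\sigma_m(Hw)\|_\infty\le4\log m\,\|w\|_\infty\qquad(w,Hw\in C,\ m\ge4). \tag{9}$$

**A test functional.** For $h\in C$ put $\Phi_m(h)=(\sigma_mh)(0)$. Then
$$|\Phi_m(h)|\le\|h\|_\infty,\qquad |\Phi_m(Hw)|\le4\log m\,\|w\|_\infty\quad(w,Hw\in C,\ m\ge4). \tag{10}$$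
The first inequality makes $\Phi_m$ a tool for lower bounds of sup-norms. The second is an upper bound that uses only the size of $w$, not of $Hw$.

**The large functions.** Let $g_M(t)=\kappa^{-1}\sum_{j=1}^M\frac{\sin jt}j$, so $\|g_M\|_\infty\le1$ by (7), and $Hg_M=\kappa^{-1}\sum_{j\le M}\frac{\cos jt}j$. For every $M\ge m$,
$$\Phi_m(Hg_M)=\theta(m):=\kappa^{-1}\sum_{j=1}^m\Big(1-\frac j{m+1}\Big)\frac1j,\qquad\frac{\log m}{2\kappa}\le\theta(m)\le\log m\quad(m\ge8). \tag{11}$$
The equality holds because $\sigma_m$ discards the frequencies above $m$. Next, $\kappa\theta(m)=\sum_{j\le m}\frac1j-\frac m{m+1}$. This is at least $\log m-1\ge\frac12\log m$, as $\log m\ge2$ for $m\ge8$, and at most $1+\log m\le\kappa\log m$. The essential feature of (11) is that the value does not depend on $M$, as long as $M\ge m$.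

## Hiding on a finite set

**Lemma 1 (hiding).** Let $F\subset\mathbb T$ be finite and $v:F\to\mathbb C$ with $|v|\le1$. There is $f\in C^\infty(\mathbb T)$ with $f=v$ on $F$ and $\|f\|_B\le1$.

Proof. The plan is to build one smooth spike of height $1$ with tiny Hilbert transform, and to put a copy at each point. If $F=\emptyset$, take $f=0$. Otherwise let $F=\{\lambda_1,\dots,\lambda_q\}$.

**Step 1: a function with value $1$ at $0$ and small transform.** We need height without a large conjugate. Put $L_n=\sum_{j\le n}\frac1j$ and $u_n=L_n^{-1}\sum_{j\le n}\frac{\cos jt}j$. Then $u_n(0)=1$, $|u_n|\le1$, and by (7) $\|Hu_n\|_\infty=L_n^{-1}\big\|\sum_{j\le n}\frac{\sin jt}j\big\|_\infty\le\kappa/L_n\to0$.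

**Step 2: localization.** We need disjoint supports so that copies do not interfere. Choose $0<\rho<\pi$ such that the arcs $|t-\lambda_l|<\rho$ are disjoint, and $\chi\in C^\infty$ with $0\le\chi\le1$, $\chi(0)=1$, supported in $|t|<\rho$. Put $w_n=\chi u_n$. Then $w_n\in C^\infty$, $w_n(0)=1$, $|w_n|\le1$. For smooth functions the limit defining $H$ exists at every $t$, because $\cot(\tau/2)$ is odd and one may subtract the value at $t$. Hence
$$H(\chi u_n)(t)-\chi(t)Hu_n(t)=\frac1{2\pi}\int_{-\pi}^\pi\frac{\chi(t+\tau)-\chi(t)}{\tan(\tau/2)}\,u_n(t+\tau)\,d\tau .$$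
Since $|\chi(t+\tau)-\chi(t)|\le\|\chi'\|_\infty|\tau|$ and $|\cot(\tau/2)|\le2/|\tau|$, the right side is at most
$$\frac{\|\chi'\|_\infty}\pi\|u_n\|_{L^1}\le\frac{\|\chi'\|_\infty}\pi\sqrt{2\pi}\,\|u_n\|_{L^2},\qquad\|u_n\|_{L^2}^2=\frac\pi{L_n^2}\sum_{j\le n}\frac1{j^2}.$$
So it is $O(1/L_n)$, and with Step 1, $\|Hw_n\|_\infty\to0$.

**Step 3: assembly.** It remains to prescribe the values. Choose $n$ with $q\|Hw_n\|_\infty\le1$ and put $f=\sum_lv(\lambda_l)\,w_n(\cdot-\lambda_l)$. The supports are disjoint, so $f=v$ on $F$ and $\|f\|_\infty\le1$. Also $\|Hf\|_\infty\le q\|Hw_n\|_\infty\le1$. $\square$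

**One operator at a time.** Take $H_n=HD_n$ from the example above and $n\ge2M$. By Lemma 1 there is $f\in C^\infty$ with $\|f\|_B\le1$ that agrees with $g_M$ at the $n$ nodes, so $H_nf=HD_ng_M$. By (4), $\|D_n\sin jt-\sin jt\|_B\le2j/n$, hence $\|D_ng_M-g_M\|_B\le\kappa^{-1}\sum_{j\le M}\frac1j\cdot\frac{2j}n=\frac{2M}{\kappa n}\le\frac1\kappa$. Therefore $\|H_nf\|_\infty\ge Hg_M(0)-\frac1\kappa\ge\kappa^{-1}(\log M-1)$. The operators $HD_n:B\to C$ are not uniformly bounded, although the function $f$ used here changes with $n$.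

## A residual set without strong divergence

The sensible first move is now the uniform boundedness principle: the norms of $H_N:B\to C$ are unbounded, so for all $f$ in a residual set $\sup_N\|H_Nf\|_\infty=\infty$. Can a category argument also deliver the limit? No: it can produce only residual sets, and strong divergence fails on a residual set. This is Theorem 2(b).

**Proof of Theorem 2(b).** The purpose is to exhibit a dense $G_\delta$ set that misses $D_s$. Put
$$\Gamma=\bigcap_{n\ge1}\ \bigcup_{N\ge n}\{f\in B:\ \|H_Nf-Hf\|_\infty<1/n\}.$$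
The maps $H_N,H:B\to C$ are continuous, so each of the unions is open and $\Gamma$ is a $G_\delta$. By (B), $\Gamma$ contains $C^\infty$, which is dense in $B$. So $\Gamma$ is residual. For $f\in\Gamma$ we have $\liminf_N\|H_Nf-Hf\|_\infty=0$, hence $\liminf_N\|H_Nf\|_\infty\le\|Hf\|_\infty<\infty$ and $f\notin D_s$. Therefore $D_s\subset B\setminus\Gamma$ is meager. $\square$

In particular "there is $f_*$" in Theorem 1 can never be improved to "residual", in contrast with $D_w$. The function $f_*$ has to be constructed.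

## Separate humps, and why they should add up

The natural construction is a gliding hump: $f_*=\sum_ia_if_i$ with smooth $f_i$, where $f_i$ agrees with a large function $g_{m_i}$ on all sample points of $H_N$ for $N<n_i$, and the times $n_1<n_2<\cdots$ are chosen one after another. Look at a time $N$ with $n_k\le N<n_{k+1}$.

The humps with $i<k$ are settled: if $n_k$ is large, then by (B) $H_Nf_i$ is close to $Hf_i$, which is bounded. The humps with $i>k$ are still hidden: $H_Nf_i=H_Ng_{m_i}$, and this is close to the large function $Hg_{m_i}$ if $n_k$ is large for $g_{m_i}$. The hump $i=k$ is in transition. It is no longer hidden, and (B) does not yet apply to it. About $H_Nf_k$ we have only what (C) says.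

What (C) says is this. The operators $A_N:B\to C$ are bounded and converge pointwise, so by Banach–Steinhaus
$$S:=\max\{1,\sup_N\|A_N\|_{B\to C}\}<\infty .$$
Since $H_Nf=HA_Nf$ with $A_Nf\in B$, (10) gives
$$|\Phi_m(H_Nf)|\le4S\log m\,\|f\|_B\qquad(f\in B,\ N\in\mathbb N,\ m\ge4). \tag{12}$$
So a transitional hump with $\|f_k\|_B\le2$ disturbs $\Phi_m(H_Nf_*)$ by at most $8S|a_k|\log m$.

Suppose that we want the next hump alone to win against this. By (11) its signal in $\Phi_m$ is $|a_{k+1}|\theta(m)\le|a_{k+1}|\log m$. To be sure of winning we would need $|a_{k+1}|>8S|a_k|$ for every $k$, which makes $(a_k)$ grow geometrically, and then $\sum a_if_i$ cannot be controlled. This is the point where separate humps stop working: signal and disturbance have the same order $\log m$, and the coefficients must decrease.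

The way past it lies in the independence of $M$ in (11). At time $N$ test with $\Phi_m$ for $m=m_k$. Every hidden hump $i>k$ with $m_i\ge m_k$ contributes the same number $\theta(m_k)$ per unit of $a_i$, with the same sign when $a_i>0$. So the hidden humps together give about $\theta(m_k)\sum_{i>k}a_i$, and the competition is between a tail $T_k=\sum_{i>k}a_i$ and a single term $a_k$. A convergent series can have $T_k/a_k\to\infty$: for $a_i=i^{-2}$ we have $T_k\ge\frac1{k+1}$ against $k^{-2}$. For a geometric series $T_k/a_k$ stays constant, and whether it beats the disturbance depends on $S$.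

One more point must be settled. We can ask (B) for finitely many functions at a time only, so at time $N\ge n_k$ we control $H_Ng_{m_i}$ for $k<i\le K_k$ and estimate the remaining humps by (12).

## Construction of the humps and the block estimate

Let $m_k=\lceil\exp(e^k)\rceil$. Then $m_1=16\ge8$, the $m_k$ increase, and $\log m_k\ge e^k$. Put $\theta_k=\theta(m_k)$. Choose $K_k>k$ with
$$S\log m_k\sum_{i>K_k}i^{-2}\le1. \tag{13}$$
Put $n_1=1$. Given $n_k$, perform two steps.

**Step 1: hiding.** The purpose is a smooth hump that looks like $g_{m_k}$ at all times before $n_k$. Choose $f_k\in C^\infty$ with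
$$\|f_k\|_B\le2\quad\text{and}\quad\|H_Nf_k-H_Ng_{m_k}\|_\infty\le1\ \text{ for all }N<n_k. \tag{14}$$
This is possible. The set $\bigcup_{N<n_k}\Lambda_N$ is finite and $|g_{m_k}|\le1$, so Lemma 1 gives $f_k\in C^\infty$ with $\|f_k\|_B\le1$ and $f_k=g_{m_k}$ on this set; then $H_Nf_k=H_Ng_{m_k}$ for $N<n_k$ by (A). The slack in (14) is kept for later use with infinite sampling sets.

**Step 2: waiting.** The purpose is to let past humps settle and to let the models of the coming humps be resolved. By (B), applied to finitely many smooth functions, choose $n_{k+1}>n_k$ such that for all $N\ge n_{k+1}$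
$$\|H_Nf_i-Hf_i\|_\infty\le1\ (i\le k),\qquad\|H_Ng_{m_i}-Hg_{m_i}\|_\infty\le1\ (k+1<i\le K_{k+1}). \tag{15}$$

**Lemma 2 (block estimate).** Let $a=(a_i)$ be scalars with $|a_i|\le i^{-2}$. Put $T_k(a)=\sum_{i>k}a_i$ and $f^a=\sum_ia_if_i$, which converges absolutely in $B$. For $k\ge2$ and $n_k\le N<n_{k+1}$,
$$\|H_Nf^a\|_\infty\ \ge\ \theta_k|T_k(a)|-8S|a_k|\log m_k-20. \tag{16}$$

Proof. Write $\Phi=\Phi_{m_k}$ and $s=\sum_ii^{-2}<1.65$. We split $f^a$ into four parts and evaluate $\Phi\circ H_N$ on each.

**Early part, $i<k$: show that it is bounded.** Use (15) from the choice of $n_k$, that is, with $k-1$ in place of $k$. It applies since $N\ge n_k$, and gives $\|H_Nf_i\|_\infty\le\|Hf_i\|_\infty+1\le3$ for $i\le k-1$. So $\big|\Phi\big(H_N\sum_{i<k}a_if_i\big)\big|\le3s$.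

**Transitional term, $i=k$: bound it by what (C) gives.** By (12) and $\|f_k\|_B\le2$, $|\Phi(H_Na_kf_k)|\le8S|a_k|\log m_k$.

**Hidden part, $k<i\le K_k$: extract the main term.** Here $N<n_{k+1}\le n_i$, so (14) for the index $i$ gives $\|H_Nf_i-H_Ng_{m_i}\|_\infty\le1$. Since $N\ge n_k$, (15) with $k-1$ in place of $k$ gives $\|H_Ng_{m_i}-Hg_{m_i}\|_\infty\le1$. As $m_i\ge m_k$, (11) gives $\Phi(Hg_{m_i})=\theta_k$. Thus $|\Phi(H_Nf_i)-\theta_k|\le2$, and $\Phi\big(H_N\sum_{k<i\le K_k}a_if_i\big)$ differs from $\theta_k\sum_{k<i\le K_k}a_i$ by at most $2s$. The latter number differs from $\theta_kT_k(a)$ by at most $\theta_k\sum_{i>K_k}i^{-2}\le\log m_k\sum_{i>K_k}i^{-2}\le1$, by (11), (13) and $S\ge1$.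

**Rest, $i>K_k$: show that it is bounded.** The function $r=\sum_{i>K_k}a_if_i$ has $\|r\|_B\le2\sum_{i>K_k}i^{-2}$. By (12) and (13), $|\Phi(H_Nr)|\le8S\log m_k\sum_{i>K_k}i^{-2}\le8$.

Adding up, $|\Phi(H_Nf^a)|\ge\theta_k|T_k(a)|-8S|a_k|\log m_k-(5s+9)$, and $5s+9<20$. Since $\|H_Nf^a\|_\infty\ge|\Phi(H_Nf^a)|$ by (10), (16) follows. $\square$

**Proof of Theorem 1.** We choose coefficients for which the tail beats the term. Take $a_i=i^{-2}$ and $f_*=f^a\in B$. Then $T_k(a)\ge\int_{k+1}^\infty x^{-2}\,dx=\frac1{k+1}$. By (16) and the lower bound in (11), for $k\ge2$ and $n_k\le N<n_{k+1}$,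
$$\|H_Nf_*\|_\infty\ \ge\ \log m_k\Big(\frac1{2\kappa(k+1)}-\frac{8S}{k^2}\Big)-20 .$$
For large $k$ the bracket is at least $\frac1{4\kappa(k+1)}$, and $\log m_k\ge e^k$, so the right side tends to infinity with $k$. The integers $n_k$ increase strictly to infinity, so each $N\ge n_2$ lies in exactly one block $n_k\le N<n_{k+1}$, and its block index tends to infinity with $N$. Hence $\lim_{N\to\infty}\|H_Nf_*\|_\infty=\infty$. $\square$

**Remark.** From (C) only the following was used: $H_N=HA_N$ with $A_N:B\to B$ linear and $\sup_N\|A_N\|_{B\to C}<\infty$.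

## A dense space of strongly divergent functions

**Proof of Theorem 2(a).** Keep the $f_i$ just constructed. For $p\ge2$ let $f^{(p)}=\sum_ii^{-p}f_i\in B$; note $\|f^{(p)}\|_B\le2s$.

**Step 1: nontrivial combinations of the $f^{(p)}$ lie in $D_s$.** This provides infinitely many directions. Let $a_i=\sum_{p=2}^Pb_pi^{-p}$ with not all $b_p=0$, and let $p_0$ be the least index with $b_{p_0}\ne0$. Since $|a_i|\le i^{-2}\sum_p|b_p|$, and since $D_s$ is invariant under multiplication by nonzero scalars, we may scale so that $|a_i|\le i^{-2}$. Comparison with integrals gives $\sum_{i>k}i^{-p}\sim k^{1-p}/(p-1)$, so as $k\to\infty$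
$$T_k(a)\sim\frac{b_{p_0}}{p_0-1}\,k^{1-p_0},\qquad a_k\sim b_{p_0}k^{-p_0}.$$
By (16) and (11), for $N$ in block $k$, $\|H_Nf^a\|_\infty\ge\log m_k\big(\frac{|T_k(a)|}{2\kappa}-8S|a_k|\big)-20$. The bracket is at least $c\,k^{1-p_0}$ for some $c>0$ and all large $k$, and $\log m_k\ge e^k$. So $f^a\in D_s$.

**Step 2: smooth perturbations do no harm.** This gives the freedom needed for density. If $\varphi\in C^\infty$, then $\{H_N\varphi\}$ is bounded in $C$ by (B), and $\|H_N(f^a+\varphi)\|_\infty\ge\|H_Nf^a\|_\infty-\|H_N\varphi\|_\infty$. So $f^a+\varphi\in D_s$.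

**Step 3: a dense span.** Let $(\varphi_p)_{p\ge2}$ enumerate the trigonometric polynomials with coefficients in $\mathbb Q+i\mathbb Q$ (for real scalars, the real-valued ones among them), a countable dense subset of $B$. Choose $\varepsilon_p>0$ with $\varepsilon_p\|f^{(p)}\|_B\to0$ and put $e_p=\varphi_p+\varepsilon_pf^{(p)}$. The set $\{e_p\}$ is dense. Indeed, $B$ has no isolated points, so every ball contains $\varphi_p$ for infinitely many $p$. Given a ball of radius $r$, choose $p$ so large that $\varepsilon_p\|f^{(p)}\|_B<r/2$ and $\varphi_p$ lies in the concentric ball of radius $r/2$; then $e_p$ lies in the given ball. A finite combination $\sum c_pe_p$ with not all $c_p=0$ equals $f^a+\varphi$ with $a_i=\sum_pc_p\varepsilon_pi^{-p}$ and $\varphi=\sum c_p\varphi_p\in C^\infty$, so it lies in $D_s$ by Steps 1 and 2. As $0\notin D_s$, the $e_p$ are linearly independent. Their span is infinite-dimensional, dense in $B$, and contained in $D_s\cup\{0\}$. $\square$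

## Closed null sampling sets

**Theorem 3 (null sampling sets).** Theorems 1 and 2 remain true if in (A) the sets $\Lambda_N$ are arbitrary closed sets of Lebesgue measure zero. Conversely, if the $\Lambda_N$ are closed with $|\mathbb T\setminus\Lambda_N|\to0$ (such sets may be nowhere dense), then there are $\{H_N\},\{A_N\}\subset\mathcal L(B)$ satisfying (A) with these $\Lambda_N$, (B), (C), and $\|H_Nf-Hf\|_\infty\to0$ for all $f\in B$.

To see that nowhere dense sets occur, remove from $\mathbb T$ open arcs around the points of a countable dense set, of total length at most $1/N$. What remains is closed, contains no arc, and misses measure at most $1/N$.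

The tool is the Rudin–Carleson theorem (W. Rudin, Proc. AMS 7 (1956); L. Carleson, Math. Z. 66 (1957)). The disc algebra consists of the continuous functions on the closed unit disc that are analytic inside; on $\mathbb T$ such a $q$ has $\hat q(\nu)=0$ for $\nu<0$. An example is $q=e^{it}$. The theorem says: if $F\subset\mathbb T$ is closed and null, every $v\in C(F)$ extends to a $q$ in the disc algebra with $\|q\|_\infty=\|v\|_{C(F)}$.

**Proof, first part.** Theorem 2(b) did not use (A). In the proofs of Theorems 1 and 2(a), finiteness of $\Lambda_N$ was used only to achieve (14), so we must achieve (14) anew.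

**Step 1: an extension with controlled transform.** Let $F=\bigcup_{N<n_k}\Lambda_N$, which is closed and null. If $F=\emptyset$, put $h=0$. Otherwise apply the theorem to the real function $v=g_{m_k}|_F$ to get $q$ with $\|q\|_\infty\le1$, and put $h=\mathrm{Re}\,q$ on $\mathbb T$. Then $h=g_{m_k}$ on $F$ and $\|h\|_\infty\le1$. By (1), $Hq=i(q-\hat q(0))$. The kernel of $H$ is real, so $Hh=\mathrm{Re}(Hq)=-\mathrm{Im}(q-\hat q(0))$, which is continuous and bounded by $2$. So $h\in B$ and $\|h\|_B\le2$. (For $q=e^{it}$ this reads $h=\cos t$, $Hh=-\sin t$.)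

**Step 2: smoothing.** The function $h$ need not be smooth, but (14) requires $f_k\in C^\infty$. Put $f_k=\sigma_nh$. By (2), $\|f_k\|_B\le2$ and $\|f_k-h\|_B\to0$ as $n\to\infty$. By (A), $H_Nh=H_Ng_{m_k}$ for $N<n_k$, hence
$$\|H_Nf_k-H_Ng_{m_k}\|_\infty\le\|H_N\|_{\mathcal L(B)}\|f_k-h\|_B\le1$$
for the finitely many $N<n_k$, if $n$ is large. This is (14), and the rest of the proofs is unchanged.

**Proof, converse.** We average against a Fejér kernel over $\Lambda_N$ only, with a degree so low that the missing set does not matter.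

**Step 1: degrees.** Write $\delta_N=|\mathbb T\setminus\Lambda_N|\to0$. We need integers $L_N\ge1$ with $L_N\to\infty$ and $L_N\delta_N\to0$. Take $L_N=\max\{1,\min\{N,\lfloor\delta_N^{-1/2}\rfloor\}\}$, read as $L_N=N$ if $\delta_N=0$; then $L_N\delta_N\le\max\{\delta_N,\delta_N^{1/2}\}$.

**Step 2: the operators.** Put $A_Nf=\sigma_{L_N}(f1_{\Lambda_N})$ and $H_N=HA_N$. They depend only on $f|_{\Lambda_N}$, which is (A). They lie in $\mathcal L(B)$: $\|A_Nf\|_\infty\le\|f\|_\infty$, and the values lie in a fixed finite-dimensional space of trigonometric polynomials, where all norms are equivalent and which $H$ maps into itself.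

**Step 3: convergence.** It remains to compare with full Fejér means. We have $A_Nf-\sigma_{L_N}f=-\sigma_{L_N}(f1_{\mathbb T\setminus\Lambda_N})$ and, by (2) and (8), $H_Nf-\sigma_{L_N}Hf=-H\sigma_{L_N}(f1_{\mathbb T\setminus\Lambda_N})$. Since $0\le F_L\le L+1$ and $|\tilde F_L|\le L$, (8) shows that both differences are bounded in sup-norm by
$$\frac{L_N+1}{2\pi}\|f\|_\infty\,\delta_N\to0 .$$
For $f\in B$, $\sigma_{L_N}f\to f$ and $\sigma_{L_N}Hf\to Hf$ uniformly. So $\|A_Nf-f\|_\infty\to0$ and $\|H_Nf-Hf\|_\infty\to0$ for all $f\in B$, which gives (B), (C) and the last claim. $\square$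

Closed sampling sets of positive measure whose measures do not tend to full measure are not treated here.

## Slowly growing norms admit no strong divergence

The proof of Theorem 1 took from (C), besides $H_N=HA_N$, only the bound $\sup_N\|A_N\|_{B\to C}<\infty$. This bound cannot be relaxed to arbitrarily slow growth.

**Theorem 4 (uniform boundedness in (C) is sharp).** Let $\psi(N)\to\infty$ be arbitrary. There are $A_N\in\mathcal L(B)$ such that $H_N=HA_N$ satisfies (A) and (B), $\|A_Nf-f\|_\infty\to0$ for $f\in C^\infty$, $\|A_N\|_{B\to C}\le\psi(N)$ for all large $N$, and yet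
$$\liminf_{N\to\infty}\|H_Nf-Hf\|_\infty=0\quad\text{for every }f\in B .$$
So no strongly divergent $f$ exists for this sequence.

The idea: sampling with $D_n$ would be harmless if the samples were those of a low-degree polynomial $p=\sigma_mf$ instead of $f$. The corrections $p(t_j)-f(t_j)$ are unknown, but for infinitely many $n=2^k$ they are moderate multiples of one observable number, a difference of two neighboring samples of $f$. We let the sequence run through a finite net of all possible lists of multipliers; for each $f$, some member of the list is nearly right. Each operator is held back until $\psi$ is large enough to allow its norm.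

Proof. For $k\ge3$ let $n=2^k$, with $t_j=2\pi j/n$ (indices modulo $n$), $\varphi_j$ and $D_n$ as in the example.

**Step 1: transforms of combinations of the $\varphi_j$.** We need a $B$-norm bound in terms of coefficients. Let $q=\sum_jb_j\varphi_j$. Then $\|q\|_\infty\le\max_j|b_j|$. The degree of $q$ is less than $n$, and for $|\nu|<n$ we have $2\big(1-\frac{|\nu|}{2n}\big)-\big(1-\frac{|\nu|}n\big)=1$. So $q=2\sigma_{2n-1}q-\sigma_{n-1}q$, and by (9), as $n-1\ge7$, $\|Hq\|_\infty\le(8\log(2n-1)+4\log(n-1))\|q\|_\infty\le12\log(2n)\max_j|b_j|$. Since $\log(2n)=(k+1)\log2\le k+1$,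
$$\Big\|\sum_jb_j\varphi_j\Big\|_B\le12(k+1)\max_j|b_j| . \tag{17}$$

**Step 2: the sequence.** We define the net and the slow schedule. Let $\Sigma_k=\{s\in k^{-2}(\mathbb Z+i\mathbb Z):|s|\le2^{7k/8}+1\}$, a finite set. For $0\le l<n$ and $s=(s_j)\in\Sigma_k^n$ put
$$A_{k,l,s}f=\sum_{j=0}^{n-1}\big(f(t_j)+s_j\,(f(t_{l+1})-f(t_l))\big)\varphi_j .$$
At level $k$ these are finitely many operators, each in $\mathcal L(B)$ and each using finitely many samples; by (17) the same holds for $HA_{k,l,s}$. List all of them, level after level for $k=3,4,\dots$, as $B_1,B_2,\dots$. Choose $1=M_1<M_2<\cdots$ such that for $r\ge2$ we have $\psi(N)\ge\|B_r\|_{B\to C}$ for all $N\ge M_r$; this is possible since $\psi(N)\to\infty$. Put $A_N=B_r$ for $M_r\le N<M_{r+1}$ and $H_N=HA_N$. Then (A) holds, $\|A_N\|_{B\to C}\le\psi(N)$ for $N\ge M_2$, and the level tends to infinity with $N$.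

**Step 3: (B) and convergence on $C^\infty$.** We check that the corrections are harmless for smooth $f$. By (5), $\|D_nf-f\|_B\to0$. The correction term has coefficients of size at most $(2^{7k/8}+1)\|f'\|_\infty2\pi2^{-k}$, so by (17) its $B$-norm is at most
$$12(k+1)(2^{7k/8}+1)\,\|f'\|_\infty\,2\pi2^{-k}\to0,$$
uniformly over the level-$k$ family. So $\|A_Nf-f\|_B\to0$ for $f\in C^\infty$, which contains both claims.

From now on fix $f\in B$ and put
$$\omega_k=\sup\{|f(t)-f(t')|:|t-t'|\le2\pi2^{-k}\},\qquad d_k=\max_j|f(t_{j+1})-f(t_j)| .$$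

**Step 4: $\omega_k\le k^2d_k$ for infinitely many $k$.** This says that, at infinitely many scales, the oscillation of $f$ is visible in neighboring samples. For real $t$ let $t^{(i)}=2\pi2^{-i}\lfloor2^it/2\pi\rfloor$. Then $t^{(i+1)}-t^{(i)}$ is $0$ or one step of the grid of level $i+1$, so $|f(t^{(i+1)})-f(t^{(i)})|\le d_{i+1}$. Also $t^{(i)}\to t$, so by continuity $|f(t)-f(t^{(k)})|\le\sum_{i>k}d_i$. If $0\le t'-t\le2\pi2^{-k}$, then $t^{(k)}$ and $t'^{(k)}$ differ by at most one step. Hence
$$\omega_k\le d_k+2\sum_{i>k}d_i .$$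
Suppose that $d_i<\omega_i/i^2$ for all $i\ge k_0$. Take $k\ge\max(k_0,4)$. As $\omega_i$ is nonincreasing in $i$ and $\sum_{i\ge k}i^{-2}\le\frac1{k-1}\le\frac13$,
$$\omega_k\le2\sum_{i\ge k}d_i\le2\omega_k\sum_{i\ge k}i^{-2}\le\tfrac23\,\omega_k ,$$
so $\omega_k=0$. This contradicts $\omega_k>k^2d_k\ge0$. So $d_k\ge\omega_k/k^2$ for infinitely many $k$.

**Step 5: distance to a low-degree polynomial.** We bound $f-\sigma_mf$ by a multiple of $d_k$. Let $m=2^{\lfloor k/4\rfloor}$ and $p=\sigma_mf$. From $|\sin(t/2)|\ge|t|/\pi$ on $[-\pi,\pi]$ we get $F_m(t)\le\min\{m+1,\pi^2/((m+1)t^2)\}$, hence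
$$\frac1{2\pi}\int_{-\pi}^\pi|t|F_m(t)\,dt\le\frac1\pi\Big(\int_0^{\frac1{m+1}}(m+1)t\,dt+\int_{\frac1{m+1}}^\pi\frac{\pi^2}{(m+1)t}\,dt\Big)=\frac{\frac12+\pi^2\log(\pi(m+1))}{\pi(m+1)} .$$
Here $\log(\pi(m+1))\le\log(2\pi m)\le1.84+\frac k4\log2\le k$ for $k\ge3$, so the right side is at most $\frac1m\big(\frac1{2\pi}+\pi k\big)\le\frac{4k}m$. Dividing an interval of length $|t|$ into at most $1+\frac{n|t|}{2\pi}$ pieces of length at most $2\pi/n$ gives $|f(x)-f(x-t)|\le\big(1+\frac{n|t|}{2\pi}\big)\omega_k$. Therefore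
$$\|f-p\|_\infty\le\frac1{2\pi}\int_{-\pi}^{\pi}\Big(1+\frac{n|t|}{2\pi}\Big)\omega_kF_m(t)\,dt\le\Big(1+\frac{2kn}{\pi m}\Big)\omega_k\le\frac{2kn}m\,\omega_k\le4k\,2^{3k/4}\omega_k ,$$
where we used $kn/m\ge3$ and $n/m=2^{k-\lfloor k/4\rfloor}\le2\cdot2^{3k/4}$. For the infinitely many $k$ from Step 4 that are so large that $4k^3\le2^{k/8}$,
$$\|f-p\|_\infty\le4k^3\,2^{3k/4}d_k\le2^{7k/8}d_k . \tag{18}$$

**Step 6: a member of the net that is nearly right.** Let $k$ be as in (18). Choose $l$ with $|d|=d_k$, where $d=f(t_{l+1})-f(t_l)$. By (18) we can write $p(t_j)=f(t_j)+s_j^*d$ with $|s_j^*|\le2^{7k/8}$; if $d=0$, then $p=f$ by (18) and we take $s_j^*=0$. Every complex number is within $k^{-2}$ of a point of $k^{-2}(\mathbb Z+i\mathbb Z)$, so there are $s_j\in\Sigma_k$ with $|s_j-s_j^*|\le k^{-2}$. (For real scalars use real $s_j$.) Then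
$$A_{k,l,s}f=\sum_j\big(p(t_j)+(s_j-s_j^*)d\big)\varphi_j=D_np+d\sum_j(s_j-s_j^*)\varphi_j .$$
Hence
$$\|HA_{k,l,s}f-Hf\|_\infty\le\|D_np-p\|_B+\|Hp-Hf\|_\infty+\Big\|d\sum_j(s_j-s_j^*)\varphi_j\Big\|_B .$$
Since $p$ has degree at most $m$ and $|\hat p(\nu)|\le\|f\|_\infty$, (4) bounds the first term. In the second, $Hp=\sigma_mHf$. For the third use (17) and $|d|\le2\|f\|_\infty$. This gives
$$\|HA_{k,l,s}f-Hf\|_\infty\le\|f\|_\infty\sum_{|\nu|\le m}\frac{2|\nu|}n+\|\sigma_mHf-Hf\|_\infty+\frac{12(k+1)}{k^2}\,2\|f\|_\infty .$$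
The sum equals $2m(m+1)/n\le4m^2/n\le4\cdot2^{-k/2}$. As $k\to\infty$ also $m\to\infty$, so all three terms tend to $0$ along these $k$. Each $A_{k,l,s}$ occurs as some $A_N$, and $N\to\infty$ as the level $k\to\infty$. Therefore $\liminf_N\|H_Nf-Hf\|_\infty=0$. In particular $\liminf_N\|H_Nf\|_\infty\le\|Hf\|_\infty<\infty$, so no $f\in B$ diverges strongly. $\square$
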